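# Irreducible plane curves with H-constant below $-2$, from the map $t\mapsto(\wp'(at),\wp'(bt))$

## 1. A plane curve drawn by two multiples of one point

Let $\omega=e^{2\pi i/3}$, let $\mathcal O=\mathbb Z[\omega]$, and let $E=\mathbb C/\mathcal O$. Multiplication by any $c\in\mathcal O$ maps the lattice $\mathcal O$ into itself, so it acts on $E$; write $[c]:E\to E$, $t\mapsto ct$. In particular $\omega$ acts on $E$ as an automorphism of order 3. Let $\wp$ be the Weierstrass function of the lattice $\mathcal O$. From $\wp(\omega t)=\omega^{-2}\wp(t)$ we get $\wp'(\omega t)=\omega^{-3}\wp'(t)=\wp'(t)$, so $\wp'$ does not distinguish $t$, $\omega t$ and $\omega^2t$.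

Choose coprime $a,b\in\mathcal O$ and look at the map
$$t\longmapsto \bigl(\wp'(at),\ \wp'(bt)\bigr).$$
It does not change when $t$ is replaced by $\omega t$, so it is really a map from $E/\langle\omega\rangle$. That quotient is a $\mathbb P^1$ with coordinate $u=\wp'(t)$. The closure of the image in $\mathbb P^2$ is therefore an irreducible rational curve $C_{a,b}$.

Why should this curve be interesting? The point $u$ remembers $t$ up to a cube root of unity. The image point remembers $at$ up to a cube root of unity and, independently, $bt$ up to a cube root of unity. The independent choice leaves a relative factor $1,\omega,\omega^2$ between the two coordinates. So three different points can have the same image, and we shall see that whenever two come together (at a finite point of the plane), a third comes with them. The curve is a machine for producing triple points, on a curve that cannot fall apart into components.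

Here is what it is for. Let $F\in\mathbb C[x,y,z]$ be homogeneous and square-free of degree $d$, so that $F=0$ is a reduced plane curve $C\subset\mathbb P^2$. Let $p_1,\dots,p_s$ be its singular points and $m_i=\operatorname{mult}_C(p_i)$ their multiplicities.

**Definition.** If $s>0$, the *H-constant* of $C$ is
$$H(C)=\frac{d^2-\sum_{i=1}^s m_i^2}{s}.$$

The following open problem is posed in "Recent results on computability of certain asymptotic quantities" (https://unlblh.github.io/BrianHarbourne/selectedTalks/VietnamSlidesHarbourne.pdf): *does there exist an irreducible $C$ with $H(C)\le-2$?* The answer is yes, and the curves $C_{a,b}$ give it. One of them has degree 28 and $H=-125/62$, and along a sequence of them $H\to-3$.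

## 2. The value $-2$: what double points can and cannot do

**Small cases.** A nodal cubic has $H=9-4=5$. For $d\ge3$ the curve $x^d=y^{d-1}z$ is irreducible (its equation is linear in $z$ with coprime coefficients). Its partial derivatives $dx^{d-1}$, $-(d-1)y^{d-2}z$, $-y^{d-1}$ vanish together only at $[0:0:1]$, where the multiplicity is $d-1$. So $H=d^2-(d-1)^2=2d-1$. One very bad point is useless: we need many singular points, because $H$ is an average.

Irreducibility is the difficulty. The nine lines $(x^3-y^3)(y^3-z^3)(z^3-x^3)=0$ meet three at a time at the nine points with $x^3=y^3=z^3$ and at the three coordinate points. These 12 triple points account for $12\cdot3=36=\binom92$ pairs of lines, so there are no other crossings, and $H=(81-12\cdot 9)/12=-9/4<-2$.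

**The first approach.** For irreducible curves the natural start is the example quoted with the problem. For each $d$ there is an irreducible curve $C_d$ of degree $d$ with $\binom{d-1}2$ double points, the image of a general map $\mathbb P^1\to\mathbb P^2$. For $d\ge3$,
$$H(C_d)=\frac{d^2-4\binom{d-1}2}{\binom{d-1}2}=-4+\frac{2d^2}{(d-1)(d-2)}.$$
For $d=3,4,5,6$ this is $5,\ \tfrac43,\ \tfrac16,\ -\tfrac25$, and as $d\to\infty$ it tends to $-2$. Can we gain a little and cross $-2$ with double points? The genus formula says no, and also says what is needed instead.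

**Textbook facts.** For a point $p$ of a reduced curve $C$, the number $\delta_p$ is the dimension of $\widetilde{\mathcal O}_p/\mathcal O_p$, where $\widetilde{\mathcal O}_p$ is the normalization of the local ring $\mathcal O_p$. If $m_p$ is the multiplicity, then $\delta_p\ge\frac{m_p(m_p-1)}2$. (Example: a node and the cusp $y^2=x^3$ have $\delta=1$, with equality. The tacnode $y^2=x^4$ has $m=2$ but $\delta=2$.) For $C$ irreducible of degree $d$ and geometric genus $g$,
$$\frac{(d-1)(d-2)}2=g+\sum_i\delta_{p_i}.$$

**Theorem 1 (lower bound).** Let $C$ be irreducible and singular, of degree $d$ and geometric genus $g$, and let $\bar m=\frac1s\sum m_i$. Then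
$$H(C)\ \ge\ -\bar m+\frac{3d-2+2g}{s}\ >\ -\bar m\ \ge\ -\max_i m_i .\tag{1}$$
In particular:

1. if all singular points are double points, then $H(C)>-2$ (so the curves $C_d$ are asymptotically optimal in that class);
2. $H(C)\le-2$ forces $\sum(m_i-2)\ge3d-2+2g$, so a point of multiplicity $\ge3$ is necessary;
3. the first inequality in (1) is an equality for every curve $C_{a,b}$ of Theorem 2 below, so it is sharp.

**Proof of (1), and of parts 1 and 2.** Put $\delta_{p_i}\ge\frac{m_i(m_i-1)}2$ into the genus formula and multiply by 2:
$$d^2-3d+2\ \ge\ 2g+\sum m_i^2-\sum m_i,\qquad\text{i.e.}\qquad d^2-\sum m_i^2\ \ge\ 3d-2+2g-\sum m_i.\tag{2}$$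
Dividing by $s$ gives the first inequality of (1). The second is strict because $3d-2+2g>0$, and the third holds because an average is at most the maximum. If all $m_i=2$ then $\bar m=2$ and $H>-2$; since $H(C_d)\to-2$, the $C_d$ come as close to this bound as one likes. If $H\le-2$, then $d^2-\sum m_i^2\le-2s$, and (2) gives $-2s\ge3d-2+2g-\sum m_i$. This is $\sum(m_i-2)\ge3d-2+2g$. The right side is positive, so some $m_i\ge3$. Part 3 is proved in Section 10. $\blacksquare$

This is the exact point where nodal curves stop: they give $-2$ as a limit and never as a value. To cross $-2$ we want $g$ small, $\delta_{p_i}$ as small as the multiplicities allow, and more than $3d-2$ points of excess multiplicity, say triple points. A general parametrization will not supply them. Asking three parameters to have a common image is four conditions on three unknowns, so by this (heuristic) count triple points should not be expected. Something has to force them.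

## 3. The curves $C_{a,b}$: what will be proved

Write $N(x)=|x|^2$ for $x\in\mathcal O$, so $N(m+n\omega)=m^2-mn+n^2$. Put $\lambda=1-\omega$; then $N(\lambda)=1+1+1=3$. A triple point is *ordinary* if the curve has three smooth branches there with pairwise distinct tangent lines.

**Theorem 2.** Let $a,b\in\mathcal O$ satisfy $a\mathcal O+b\mathcal O=\mathcal O$, and let $A=N(a)\ge3$, $B=N(b)\ge3$. There is an irreducible rational curve $C_{a,b}\subset\mathbb P^2$ of degree $A+B-1$ whose singular points are exactly

- $T=\frac{(A-1)(B-1)}3$ ordinary triple points,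
- one point of multiplicity $A-1$ and one point of multiplicity $B-1$.

With $\alpha=A-1$, $\beta=B-1$,
$$H(C_{a,b})=\frac{3(-\alpha\beta+2\alpha+2\beta+1)}{\alpha\beta+6}=-3+\frac{3(2\alpha+2\beta+7)}{\alpha\beta+6},\tag{3}$$
and $H(C_{a,b})\le-2$ if and only if $(\alpha-6)(\beta-6)\ge51$.

**Corollary 3.** For $a=4$, $b=4+\omega$ we get an irreducible curve with $H(C_{a,b})=-125/62<-2$. For $a=2^k$, $b=\lambda^k$, $k\to\infty$, we get $H\to-3$. Hence $\inf\{H(C): C\text{ irreducible, singular}\}\le-3$.

From now on fix $a,b$ as in Theorem 2, and fix $\rho,\sigma\in\mathcal O$ with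
$$\rho a+\sigma b=1.\tag{4}$$

**Why triple points are forced.** In $E\times E$ consider the three curves
$$\Gamma_k=\{(at,\omega^kbt):t\in E\},\qquad k=0,1,2.$$
By (4), $t=\rho(at)+\sigma(bt)$ is recovered from the point $(at,bt)$, so $t\mapsto(at,bt)$ is injective. The plane sees $E\times E$ only modulo $\mu_3\times\mu_3$, where $\mu_3=\langle\omega\rangle$. The nine translates of $\Gamma_0$ under $\mu_3\times\mu_3$ are just $\Gamma_0,\Gamma_1,\Gamma_2$, because the diagonal $\mu_3$ preserves $\Gamma_0$. So self-crossings of $C_{a,b}$ come from crossings of $\Gamma_0$ with $\Gamma_1$ and $\Gamma_2$. Suppose $(at,bt)=(at',\omega^kbt')$ with $k\ne0$. Then $abt=b(at)=b(at')=abt'$ and also $abt=a(bt)=\omega^kabt'$, so $(1-\omega^k)abt'=0$ and hence $(1-\omega^k)abt=0$. This condition is the same for $k=1$ and $k=2$ (Section 4), and Section 6 shows it is also sufficient. So a point of $\Gamma_0$ on one of the other two curves lies on both.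

The order 3 matters. If we used $\wp$ and $\pm1$ instead of $\wp'$ and $\mu_3$, we would be solving $at'=at$, $bt'=\pm bt$. By (4) this has at most one solution for each sign, so a fibre over a finite point would have at most two elements.

## 4. The quotient of $E$ by $\mu_3$, and multiplication by $a$ on it

*This section turns $\wp'(at)$ into a rational function of $\wp'(t)$ and records exactly where $\wp'$ ramifies.*

**Kernels.** For $0\ne c\in\mathcal O$ let $E[c]=\{t\in E:ct=0\}$. It equals $c^{-1}\mathcal O/\mathcal O$, which has as many elements as $\mathcal O/c\mathcal O$, namely $N(c)$. Locally $[c]$ is $t\mapsto ct$ on $\mathbb C$, so $[c]$ is unramified, of degree $N(c)$.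

**Fixed points of $\mu_3$.** A point $t$ is fixed by $\omega$ iff $(1-\omega)t=0$, i.e. $t\in E[\lambda]$, a group of order 3. The same holds for $\omega^2$, since $1-\omega^2=(1-\omega)(1+\omega)=-\omega^2\lambda$ is a unit times $\lambda$. More generally $\omega^k-\omega^l$ is a unit times $\lambda$ whenever $k\not\equiv l\pmod 3$. So $\mu_3$ fixes $E[\lambda]$ pointwise and acts freely on $E\setminus E[\lambda]$. Note also that $E[\lambda]$ is stable under every $[c]$.

**The function $\varphi=\wp'$.** It has degree 3 as a map $E\to\mathbb P^1$, because its only pole is $0$, of order 3: $\varphi(t)=-2t^{-3}+\cdots$. We saw that $\varphi(\omega t)=\varphi(t)$. We need two facts.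

- **(F1)** $\varphi(t)=\varphi(t')$ iff $t'\in\mu_3t$.
- **(F2)** $\varphi$ is unramified outside $E[\lambda]$, and has ramification index 3 at each point of $E[\lambda]$.

**Proof.** Fibres have 3 points with multiplicity and are $\mu_3$-stable. If $t\notin E[\lambda]$, its fibre contains the three distinct points of $\mu_3t$, so it equals $\mu_3t$ and each point has multiplicity one. If $t=0$, the index is the pole order 3. If $0\ne t\in E[\lambda]$, then $\omega(t+\tau)=t+\omega\tau$, so the power series $\varphi(t+\tau)$ in $\tau$ is invariant under $\tau\mapsto\omega\tau$. It is a series in $\tau^3$, so the index is at least 3, hence exactly 3. So for $t\in E[\lambda]$ the fibre is $\{t\}=\mu_3t$. $\blacksquare$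

**The rational function $R_a$.** The function $t\mapsto\varphi(at)$ is $\mu_3$-invariant: $\varphi(a\omega t)=\varphi(\omega\cdot at)=\varphi(at)$. The field of $\mu_3$-invariant functions on $E$ contains $\mathbb C(\varphi)$, and both have index 3 in $\mathbb C(E)$, so they are equal. Hence there is a rational function $R_a$ with
$$R_a(\varphi(t))=\varphi(at).$$
Comparing degrees, $3\deg R_a=3A$, so $\deg R_a=A$. As $t\to0$ we have $\varphi(t)\sim-2t^{-3}$ and $\varphi(at)\sim-2a^{-3}t^{-3}$. So $R_a(u)/u\to a^{-3}$ as $u\to\infty$, and $R_a$ has a simple pole at $\infty$. Thus $R_a=p_a/q_a$ with coprime polynomials,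
$$\deg p_a=A,\qquad\deg q_a=A-1.$$
Define $R_b=p_b/q_b$ in the same way, with $\deg p_b=B$, $\deg q_b=B-1$.

**The denominators are coprime.** The zeros of $q_a$ are the finite poles of $R_a$. These are the values $\varphi(t)$ with $t\ne0$ and $at=0$. If $q_a,q_b$ had a common zero, it would be $\varphi(t)=\varphi(t')$ with $t,t'\ne0$, $at=0$, $bt'=0$. By (F1) $t'=\omega^it$, so $bt=0$ as well, and then $t=\rho at+\sigma bt=0$, a contradiction. So $\gcd(q_a,q_b)=1$.

**Example: $R_\lambda$ and $R_2$ by hand.** Replacing the lattice by $\omega$ times itself gives $g_2=\omega^{-4}g_2$, so $g_2=0$ and $\varphi^2=4\wp^3-g_3$ with $g_3\ne0$. Since $\wp(\omega t)=\omega^{-2}\wp(t)$, $\wp$ vanishes on $E[\lambda]\setminus0=\{T_0,-T_0\}$. So $w:=\varphi(T_0)$ satisfies $w^2=-g_3$, and $\varphi(-T_0)=-w$. Since $\varphi$ is odd, $R_a(-u)=-R_a(u)$ for every $a$.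

*For $a=\lambda$:* $q_\lambda$ has degree 2 and zeros $\pm w$, so $q_\lambda=u^2+g_3$, and by oddness $p_\lambda=\lambda^{-3}(u^3+cu)$. If $\lambda t=T_0$, then $\omega t=t-T_0$ and $\omega^2t=\omega t-\omega T_0=t-2T_0$. So the three solutions $t+E[\lambda]$ of $\lambda t=T_0$ form one $\mu_3$-orbit, and $R_\lambda$ takes the value $w$ at a single point $e$, with multiplicity 3:
$$u^3+cu-\lambda^3w(u^2+g_3)=(u-e)^3.$$
Comparing coefficients gives $\lambda^3w=3e$, $c=3e^2$, $\lambda^3wg_3=e^3$. As $e\neq0$, $e^2=3g_3$ and $c=9g_3$.

*For $a=2$:* $\omega$ permutes the three points of $E[2]\setminus0$ freely (since $E[2]\cap E[\lambda]=0$, the orders being coprime), and the odd function $\varphi$ vanishes there. So $q_2=u^3$, and by oddness $p_2=\frac18(u^4+c'u^2+c'')$. Since $3=\lambda(1-\omega^2)$, we have $3T_0=0$, so the solutions of $2t=T_0$ are $-T_0+E[2]$. The point $t=-T_0$ gives $u=-w$. There $\varphi$ and $\varphi\circ[2]$ both have index 3, so $R_2$ has index 1. The other three solutions form one orbit, giving one point $f$ where $R_2=w$ with multiplicity 3. So $u^4+c'u^2+c''-8wu^3=(u+w)(u-f)^3$.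 The $u^3$-coefficient gives $w-3f=-8w$, so $f=3w$. The $u$-coefficient $3f^2w-f^3$ is then $0$, as it should be. Finally $c'=3f^2-3fw=18w^2=-18g_3$ and $c''=-f^3w=-27w^4=-27g_3^2$. Hence
$$R_\lambda(u)=\frac{u(u^2+9g_3)}{\lambda^{3}(u^2+g_3)},\qquad R_2(u)=\frac{u^4-18g_3u^2-27g_3^2}{8u^3}.\tag{5}$$

## 5. The plane map and the line at infinity

*This section defines $\psi:\mathbb P^1\to\mathbb P^2$ by forms without common zeros, and finds what lies over the line at infinity.*

Put
$$\psi(u)=[\,q_aq_b:\ p_aq_b:\ p_bq_a\,]=[1:R_a(u):R_b(u)],\qquad d:=A+B-1.$$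
The three polynomials have degrees $A+B-2$, $A+B-1$, $A+B-1$, so we homogenize them to forms of degree $d$. These forms have no common zero:

- At a finite common zero, $q_aq_b=0$. If $q_a=0$, then $p_a\ne0$ and $q_b\ne0$, so $p_aq_b\ne0$. If $q_b=0$, then likewise $p_bq_a\ne0$.
- At $u=\infty$ the second and third forms do not vanish, and $\psi(\infty)=[0:a^{-3}:b^{-3}]$.

So $\psi$ is a morphism. Let $C=C_{a,b}=\psi(\mathbb P^1)$, an irreducible curve, and $L_\infty=\{X_0=0\}$. The set $\psi^{-1}(L_\infty)$ consists of

- $\infty$;
- the zeros of $q_a$, all mapped to $Q_1=[0:1:0]$;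
- the zeros of $q_b$, all mapped to $Q_2=[0:0:1]$.

A point $u=\varphi(t)$ lies outside $\psi^{-1}(L_\infty)$ exactly when $at\ne0$ and $bt\ne0$.

## 6. Fibres over finite points: one preimage or three

*This section computes $\psi^{-1}(\psi(u))$ for every $u$ with $\psi(u)\notin L_\infty$. It yields birationality and locates the triple points.*

Let $u=\varphi(t)$ with $at\ne0$, $bt\ne0$.

**Step 1: reduce to three systems of equations.** Suppose $\psi(\varphi(t'))=\psi(u)$. Then $\varphi(at')=\varphi(at)$ and $\varphi(bt')=\varphi(bt)$, so by (F1) $at'=\omega^iat$ and $bt'=\omega^jbt$ for some $i,j$. Replacing $t'$ by $\omega^{-i}t'$, which does not change $\varphi(t')$, we get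
$$at'=at,\qquad bt'=\omega^kbt\tag{$*_k$}$$
for some $k\in\{0,1,2\}$. Conversely, a solution $t'$ of $(*_k)$ gives a point $\varphi(t')$ of the fibre. By (4), the only possible solution of $(*_k)$ is
$$t'=\rho at'+\sigma bt'=\rho at+\sigma\omega^kbt=:t_k,\qquad\text{and } t_0=t .$$

**Step 2: decide when $(*_k)$ is solvable for $k\ne0$.** If it is, then $abt=b(at')=a(bt')=\omega^kabt$, so $(1-\omega^k)abt=0$, and this means $\lambda abt=0$. Conversely suppose $\lambda abt=0$. Then $(1-\omega^k)abt=0$ for all $k$. By (4), $t_k=t-\sigma b(1-\omega^k)t$, so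
$$at_k=at-\sigma(1-\omega^k)abt=at,$$
$$bt_k-\omega^kbt=(1-\omega^k)bt-\sigma b^2(1-\omega^k)t=(1-\omega^k)b(1-\sigma b)t=(1-\omega^k)\rho\,ab\,t=0.$$
So all three systems are solvable, by $t_0,t_1,t_2$ respectively.

**Step 3: read off the fibres.** Let
$$S=\{t\in E[\lambda ab]:\ at\notin E[\lambda],\ bt\notin E[\lambda]\}.$$

- *$\lambda abt\ne0$.* Only $(*_0)$ is solvable, so $\psi^{-1}(\psi(u))=\{u\}$.
- *$\lambda abt=0$ and $bt\in E[\lambda]$.* Then $\omega^kbt=bt$, so each $t_k$ solves $(*_0)$ and $t_k=t$. The fibre is $\{u\}$.
- *$\lambda abt=0$ and $at\in E[\lambda]$.* Then $a\omega^{-k}t_k=\omega^{-k}at=at$ and $b\omega^{-k}t_k=bt$, so $\omega^{-k}t_k$ solves $(*_0)$. Hence $t_k=\omega^kt$ and $\varphi(t_k)=u$. The fibre is $\{u\}$.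
- *$t\in S$.* Suppose $\varphi(t_k)=\varphi(t_l)$. Then $t_k=\omega^mt_l$ for some $m$. Applying $[a]$ gives $at=\omega^mat$, and since $at\notin E[\lambda]$, $m\equiv0$. Applying $[b]$ gives $\omega^kbt=\omega^lbt$, and since $bt\notin E[\lambda]$, $k=l$. So the fibre consists of exactly three points $\varphi(t_0),\varphi(t_1),\varphi(t_2)$. Each $t_k$ is again in $S$: $at_k=at\notin E[\lambda]$, $bt_k=\omega^kbt\notin E[\lambda]$, and $\lambda abt_k=\lambda b(at)=0$.

**Step 4: birationality and degree.** Only finitely many $t$ satisfy $\lambda abt=0$, so all but finitely many points of $C$ have exactly one preimage. In characteristic 0 this means that $\psi:\mathbb P^1\to C$ is birational. Since $\mathbb P^1$ is smooth, $\psi$ is the normalization of $C$, and $C$ is rational. We recall the textbook fact that for a line $\ell\not\supset C$ and a point $P\in C\cap\ell$,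
$$I_P(C,\ell)=\sum_{u\in\psi^{-1}(P)}\operatorname{ord}_u(\psi^*\ell),\tag{6}$$
where $\psi^*\ell$ is the pulled-back linear form. Summing (6) over $P$ for $\ell=L_\infty$, whose pull-back is a nonzero form of degree $d$, and using Bézout, we get $\deg C=d=A+B-1$.

## 7. The map is an immersion away from $Q_1$ and $Q_2$

*This section shows that every branch of $C$ outside $Q_1,Q_2$ is smooth, so that multiplicities there can be found by counting preimages.*

Let $u=\varphi(t)$ with $at,bt\ne0$.

**Case $t\notin E[\lambda]$.** By (F2), $t$ is a local coordinate on $\mathbb P^1$ at $u$, and in affine coordinates the map is $t\mapsto(\varphi(at),\varphi(bt))$, with derivative $(a\varphi'(at),\,b\varphi'(bt))$. The points $at,bt$ are not both in $E[\lambda]$, since otherwise $\lambda t=\rho\lambda at+\sigma\lambda bt=0$. So by (F2) at least one entry of the derivative is nonzero.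

**Case $t\in E[\lambda]$.** Then $at\in E[\lambda]$. Since $[a]$ is unramified, $\varphi\circ[a]$ has index 3 at $t$, and $\varphi$ has index 3 at $t$. From $R_a\circ\varphi=\varphi\circ[a]$, $R_a$ has index $3/3=1$ at $u$. Its value $\varphi(at)$ is finite because $at\ne0$. So the first affine coordinate is already an immersion at $u$.

**The point $u=\infty$.** There $X_1\ne0$, and $X_0/X_1=1/R_a$ has a simple zero.

## 8. Multiplicities, and the number of triple points

*This section finds all singular points of $C$ and their multiplicities.* The multiplicity $\operatorname{mult}_PC$ is $I_P(C,\ell)$ for a general line $\ell$ through $P$, so by (6) it is $\sum_{u\in\psi^{-1}(P)}\operatorname{ord}_u(\psi^*\ell)$ for general $\ell\ni P$.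

**Finite points.** Over a finite point every branch is immersed, so it contributes 1 for each line not tangent to it. Hence $\operatorname{mult}_PC=|\psi^{-1}(P)|\in\{1,3\}$, and it is 3 exactly for $P=\psi(\varphi(t))$ with $t\in S$.

**These triple points are ordinary.** Let $t\in S$. Each $t_k\notin E[\lambda]$, because $at_k\notin E[\lambda]$, so $t'\mapsto(\varphi(at'),\varphi(bt'))$ near $t'=t_k$ parametrizes the $k$-th branch. Differentiating $\varphi(\omega x)=\varphi(x)$ gives $\varphi'(\omega^kx)=\omega^{-k}\varphi'(x)$. Since $at_k=at$ and $bt_k=\omega^kbt$, the tangent direction of the $k$-th branch is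
$$\bigl(a\varphi'(at),\ \omega^{-k}b\varphi'(bt)\bigr),\qquad k=0,1,2.$$
Both entries are finite, and nonzero by (F2) because $at,bt\notin E[\lambda]$. So the three directions are pairwise distinct.

**Counting them.** We have $|E[\lambda ab]|=3AB$. Inside it, the condition $at\in E[\lambda]$ cuts out $E[\lambda a]$, of order $3A$, and $bt\in E[\lambda]$ cuts out $E[\lambda b]$, of order $3B$. If $t$ is in both, then $\lambda t=\rho\lambda at+\sigma\lambda bt=0$; conversely $E[\lambda]$ lies in both. So the intersection has order 3, and
$$|S|=3AB-3A-3B+3=3(A-1)(B-1).$$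
The set $S$ is $\mu_3$-stable and disjoint from $E[\lambda]$, so $\mu_3$ acts freely on it and $|\varphi(S)|=(A-1)(B-1)$. Each triple point has exactly 3 preimages under $\psi$, all in $\varphi(S)$, and every point of $\varphi(S)$ maps to a triple point. Hence $T=\frac{(A-1)(B-1)}3$.

**Points on $L_\infty$.** The point $\psi(\infty)=[0:a^{-3}:b^{-3}]$ differs from $Q_1$ and $Q_2$, so its only preimage is $\infty$. There $\psi$ is immersive, so it is a smooth point of $C$.

A general line through $Q_1=[0:1:0]$ is $X_2=cX_0$. Its pull-back is
$$p_bq_a-c\,q_aq_b=q_a\,(p_b-cq_b),$$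
of degree $(A-1)+B=d$, so the pulled-back form of degree $d$ does not vanish at $\infty$. We have $\psi^{-1}(Q_1)=\{q_a=0\}$. At these points $q_b\ne0$, so for all but finitely many $c$ the factor $p_b-cq_b$ does not vanish at any of them. Hence
$$\operatorname{mult}_{Q_1}C=\sum_{q_a(u)=0}\operatorname{ord}_u(q_a)=\deg q_a=A-1.$$
Exchanging $a$ and $b$, $\operatorname{mult}_{Q_2}C=B-1$. Since $A,B\ge3$, both multiplicities are at least 2, so $Q_1$ and $Q_2$ are singular. This proves the list of singular points in Theorem 2. Nothing is claimed about $Q_1,Q_2$ beyond their multiplicity; they need not be ordinary, as the next example shows.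

## 9. The sextic $C_{2,\lambda}$ in coordinates

Take $a=2$, $b=\lambda$, so $A=4$, $B=3$. They are coprime because $\rho=-1,\ \sigma=1-\omega^2$ gives $\rho a+\sigma b=-2+3=1$. Theorem 2 predicts degree 6, two ordinary triple points, a point of multiplicity 3 and a point of multiplicity 2. Choose $\gamma$ with $\gamma^2=g_3$, write $u=\gamma v$, and rescale the plane coordinates in (5) by constants. The curve becomes
$$x(v)=\frac{v^4-18v^2-27}{v^3},\qquad y(v)=\frac{v(v^2+9)}{v^2+1}.$$
Look at the point $(8\sqrt3,\,9\sqrt3)$. The equation $y(v)=9\sqrt3$ says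
$$v^3-9\sqrt3\,v^2+9v-9\sqrt3=0,$$
while $x(v)=8\sqrt3$ says
$$v^4-8\sqrt3\,v^3-18v^2-27=(v+\sqrt3)\bigl(v^3-9\sqrt3\,v^2+9v-9\sqrt3\bigr)=0 .$$
The cubic is the same. With $v=\sqrt3z$ it is $3\sqrt3\,(z^3-9z^2+3z-3)$. The derivative of the polynomial in brackets is $3(z^2-6z+1)$, and modulo $z^2-6z+1$ the polynomial reduces to $-16z$. It therefore has no double root, since $z=0$ is not a root of $z^2-6z+1$. So three distinct values of $v$ go to $(8\sqrt3,9\sqrt3)$. Since $x$ and $y$ are odd, $(-8\sqrt3,-9\sqrt3)$ is the other triple point.

At $Q_1$ the only parameter is $v=0$, because $q_2$ is a cube. There $X_0/X_1=1/x$ and $X_2/X_1=y/x$ vanish to orders 3 and 4, so we have one branch of multiplicity 3, which is not an ordinary triple point. At $Q_2$ there are two parameters, $v=\pm i$. In the local coordinates $X_0/X_2=1/y$ and $X_1/X_2=x/y$, the first has a simple zero at each, so the branches are smooth. Their slopes, the values of $(x/y)/(1/y)=x$ there, are $x(\pm i)=\mp8i$, so $Q_2$ is a node. Here $H=(36-18-9-4)/4=\frac54$: the degree is still far too small.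

## 10. The value of $H$, the curve of degree 28, and the limit $-3$

**Computation of $H(C_{a,b})$.** With $\alpha=A-1$, $\beta=B-1$ we have $d=\alpha+\beta+1$, $T=\frac{\alpha\beta}3$ and $s=\frac{\alpha\beta}3+2$, so
$$d^2-\sum m_i^2=(\alpha+\beta+1)^2-\alpha^2-\beta^2-9\cdot\frac{\alpha\beta}3=-\alpha\beta+2\alpha+2\beta+1.\tag{7}$$
Dividing by $s=\frac{\alpha\beta+6}3$ gives the first form of (3). The second holds because
$$(-\alpha\beta+2\alpha+2\beta+1)+(\alpha\beta+6)=2\alpha+2\beta+7.$$
Therefore $H\le-2$ iff $3(2\alpha+2\beta+7)\le\alpha\beta+6$, iff $\alpha\beta-6\alpha-6\beta\ge15$, iff $(\alpha-6)(\beta-6)\ge51$. This completes the proof of Theorem 2. $\blacksquare$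

**Sharpness (part 3 of Theorem 1).** For $C_{a,b}$ we have $g=0$ and $\sum m_i=3\cdot\frac{\alpha\beta}3+\alpha+\beta$, so
$$3d-2+2g-\sum m_i=3\alpha+3\beta+1-\alpha\beta-\alpha-\beta=-\alpha\beta+2\alpha+2\beta+1,$$
which equals $d^2-\sum m_i^2$ by (7). So (2) is an equality, and after division by $s$ so is the first inequality of (1). $\blacksquare$

**Proof of Corollary 3.** Take $a=4$, $b=4+\omega$. Then $N(4)=16$ and $N(4+\omega)=16-4+1=13$. Since $N(x)=x\bar x$ is a multiple of $x$ in $\mathcal O$, the ideal $a\mathcal O+b\mathcal O$ contains the coprime integers 16 and 13, so it is $\mathcal O$. Here $\alpha=15$, $\beta=12$ and $(\alpha-6)(\beta-6)=9\cdot6=54\ge51$. Explicitly, $C_{a,b}$ is an irreducible rational curve of degree $28$ whose singular points are exactly $T=\frac{15\cdot12}3=60$ ordinary triple points, one point of multiplicity 15 and one of multiplicity 12. So $s=62$ and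
$$H(C_{a,b})=\frac{784-(60\cdot9+225+144)}{62}=\frac{784-909}{62}=-\frac{125}{62}<-2 .$$
As a check against the genus formula, $60\cdot3+\binom{15}2+\binom{12}2=180+105+66=351=\binom{27}2$, as a rational curve of degree 28 with minimal $\delta$-invariants requires.

Now take $a=2^k$, $b=\lambda^k$ with $k\ge1$. The norms $4^k$ and $3^k$ are coprime integers, both at least 3, so $a,b$ are coprime as before and Theorem 2 applies. As $k\to\infty$ both $\alpha=4^k-1$ and $\beta=3^k-1$ tend to infinity, so
$$\frac{3(2\alpha+2\beta+7)}{\alpha\beta+6}\longrightarrow0,$$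
and (3) gives $H\to-3$. Hence the infimum of $H$ over irreducible singular curves is at most $-3$. $\blacksquare$

The argument does not determine whether this infimum is smaller than $-3$.
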